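# Two-state automata over a bounded alphabet never generate a non-abelian free group

## Two machines on binary words

Consider two permutations $a,b$ of the set of finite binary words, defined by mutual recursion. Both fix the empty word, and for every word $u$
$$a(0u)=1\,b(u),\qquad a(1u)=0\,a(u),\qquad b(0u)=0\,b(u),\qquad b(1u)=1\,a(u).$$
Think of a machine with two internal states $a$ and $b$. In state $a$ it flips the letter it reads, in state $b$ it copies it, and after reading $0$ it goes to state $b$, after reading $1$ to state $a$. For instance $b(101)=1\,a(01)=11\,b(1)=111$, and $a(101)=0\,a(01)=01\,b(1)=011$.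

The two outputs differ only in the first letter, and this is no accident. After the first letter the next state depends on the letter read and not on the starting state, so $a(v)$ and $b(v)$ always differ exactly in the first letter. Hence $ab^{-1}$ (first apply $b^{-1}$, then $a$) flips the first letter and leaves the rest alone, and
$$(ab^{-1})^2=1 .$$
The group generated by $a$ and $b$ is infinite. Indeed, $b$ sends $x_1x_2\cdots x_n$ to the word with letters $x_j+x_{j-1}$ modulo $2$ (with $x_0=0$). If we read a word as a truncated power series $\sum_j x_jt^{j-1}$ over the field with two elements, $b$ is multiplication by $1+t$, and $(1+t)^N$ has the term $t^N$, so no power $b^N$ with $N\ge1$ is trivial on all words. Still, the group has a very short relation between its two generators.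

Change the machine slightly:
$$a(0u)=1\,a(u),\qquad a(1u)=0\,a(u),\qquad b(0u)=0\,b(u),\qquad b(1u)=1\,a(u).$$
Now $a$ flips every letter, and $b$ copies up to and including the first $1$ and flips everything after it. So $a^2=b^2=1$, which are again short relations. But what about $c=ab^{-1}=ab$? We compute
$$c(0u)=a(0\,b(u))=1\,ab(u)=1\,c(u),\qquad c(1u)=a(1\,a(u))=0\,a(a(u))=0\,u ,$$
so $c^2(xu)=x\,c(u)$ for both letters $x$. If $N\ge1$ were minimal with $c^N=1$, then $N$ would be even because $c$ moves the first letter. Writing $N=2m$ we get $c^{N}(xu)=x\,c^m(u)$, so $c^m=1$, contradicting minimality. Thus $c$ has infinite order, and the relation of the first machine is lost.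

In each machine there is some relation between the two generators. Must there always be one, if the machine has only two states? Could a cleverly chosen pair of permutations of this kind generate a free group? And what if the rules are allowed to change from one position of the word to the next?

## Time-varying automata, and the theorems

**Definition.** A *time-varying automaton* is a quadruple $A=(S,X,\varphi,\psi)$. Here $S$ is a finite nonempty set of states, and $X=(X_i)_{i\ge1}$ is a *changing alphabet*, that is, a sequence of finite nonempty sets. Further, $\varphi=(\varphi_i)_{i\ge1}$ and $\psi=(\psi_i)_{i\ge1}$ are sequences of transition functions $\varphi_i:S\times X_i\to S$ and output functions $\psi_i:S\times X_i\to X_i$, such that every map $\psi_i(s,\cdot)$ is a permutation of $X_i$.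

Words are $x_1x_2\cdots x_n$ with $n\ge0$ and $x_j\in X_j$; they form the set $X^*$. For $s\in S$ and $i\ge1$ the map $s_i$ acts on words $x_ix_{i+1}\cdots x_n$ that start at level $i$. It fixes the empty word, and
$$s_i(x_ix_{i+1}\cdots x_n)=\psi_i(s,x_i)\;t_{i+1}(x_{i+1}\cdots x_n),\qquad t=\varphi_i(s,x_i).$$
Each $s_i$ is a length-preserving permutation. By induction on length, the unique preimage of $yv$ is $xu$, where $x=\psi_i(s,\cdot)^{-1}(y)$, $t=\varphi_i(s,x)$ and $u=t_{i+1}^{-1}(v)$. Put $\tilde s=s_1$, a permutation of $X^*$. The group generated by the automaton is $G(A)=\langle\tilde s:s\in S\rangle$.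

The changing alphabet is *bounded* if $\sup_i|X_i|<\infty$. A *Mealy automaton* is the case where $X_i,\varphi_i,\psi_i$ do not depend on $i$. The two machines above are Mealy automata over $\{0,1\}$. Here is one that is not: let $X_i=\{0,1\}$ for odd $i$ and $X_i=\{0,1,2\}$ for even $i$, let $\psi_i(a,x)=x+1$ modulo $|X_i|$, $\psi_i(b,x)=x$, and $\varphi_i(s,x)=s$. Then $\tilde a$ adds $1$ in every coordinate, $\tilde b=1$, and $G(A)$ is cyclic of order $6$.

Our problem is posed in the text "Summary of professional accomplishments" (https://us.edu.pl/instytut/im/wp-content/uploads/sites/43/Dokumenty/Habilitacje/Adam-Woryna/3_autoreferat_en.pdf). Two results are quoted there as known. First, there is an explicit 2-state automaton over an *unbounded* changing alphabet that generates the free group of rank $2$. Second, for every $n\ge3$ there is an $n$-state Mealy automaton over the binary alphabet that generates $F_n$, the free group of rank $n$. The problem asks about the case left between them: does a 2-state automaton over a *bounded* changing alphabet, in particular a 2-state Mealy automaton, ever generate a non-abelian free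 group? The answer is no, in a uniform way.

Throughout, $F=F(a,b)$ is the free group on the two states $S=\{a,b\}$, $|g|$ is the reduced length of $g\in F$, and $[u,v]=uvu^{-1}v^{-1}$.

**Theorem 1.** For every $K\ge1$ there is $w_K\in F$, $w_K\ne1$, such that for every automaton $A=(\{a,b\},X,\varphi,\psi)$ with $|X_i|\le K$ for all $i$, the word $w_K$ evaluated at $(\tilde a,\tilde b)$ is the identity. Consequently $G(A)$ is not a non-abelian free group.

**Theorem 2.**

1. In Theorem 1, "$|X_i|\le K$" can be replaced by "for every $i$, all orbits of $\langle\psi_i(a,\cdot),\psi_i(b,\cdot)\rangle$ on $X_i$ have at most $K$ elements".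
2. Let $\ell=8\,K!+2K+6$ and let $L(K)$ be the least length of a word $w_K$ as in Theorem 1. Then $K\le L(K)\le 3\ell\cdot2^{\,2\cdot3^{\ell}}$.
3. For a sequence $(k_i)_{i\ge1}$ of positive integers, there is a 2-state automaton with $|X_i|=k_i$ for all $i$ generating a non-abelian free group if and only if $\sup_ik_i=\infty$.
4. An $n$-state automaton over a bounded changing alphabet generating a non-abelian free group exists if and only if $n\ge3$.

A Mealy automaton has a constant, hence bounded, alphabet, so Theorem 1 covers all 2-state Mealy automata.

We shall use four textbook facts: free groups are torsion-free; two commuting nontrivial elements of a free group are powers of a common element; a free group of rank $n$ has abelianization $\mathbb Z^n$ and so cannot be generated by fewer than $n$ elements; free groups of finite rank are Hopfian, that is, every surjective endomorphism is an isomorphism.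

From here until the proof of Theorem 1 is complete, fix $K$. Call a 2-state automaton *admissible* if at every level $i$ all orbits of $\langle\psi_i(a,\cdot),\psi_i(b,\cdot)\rangle$ on $X_i$ have at most $K$ elements. This holds if $|X_i|\le K$ for all $i$.

## Sections of words in $F$

The purpose of this section is to make sense of "the state reached after reading $x$" for every element $g\in F$, not only for $a$ and $b$, and to see how it behaves under products.

Fix a level $i$. Each $s\in\{a,b\}$ acts on $X_i\times F$ by
$$(x,h)\longmapsto(\psi_i(s,x),\ \varphi_i(s,x)\,h).$$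
This is a bijection: the first coordinate of the image determines $x$, then the second determines $h$. It commutes with right multiplication by $F$ on the second coordinate. Since $F$ is free on $a,b$, we get an action of $F$ on $X_i\times F$ commuting with right multiplication. Hence for $g\in F$ we may write
$$g(x,h)=(g\cdot x,\ g|_x\,h),$$
where $x\mapsto g\cdot x$ is an action of $F$ on $X_i$ and $g|_x\in F$ is called the *section* of $g$ at $x$. Computing $(gh)(x,1)=g(h\cdot x,h|_x)$ gives the first of the following rules, and putting $g^{-1}$ and $g$ into it gives the second: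
$$(gh)|_x=g|_{h\cdot x}\,h|_x,\qquad (g^{-1})|_{g\cdot x}=(g|_x)^{-1}.\tag{1}$$

For $s\in\{a,b\}$ we have $s|_x=\varphi_i(s,x)\in\{a,b\}$, and by (1) $s^{-1}|_x$ is the inverse of an element of $\{a,b\}$. So taking sections changes letters but keeps the pattern of exponents:
$$g=s_n^{\epsilon_n}\cdots s_1^{\epsilon_1}\ \Longrightarrow\ g|_x=t_n^{\epsilon_n}\cdots t_1^{\epsilon_1}\ \text{ with all }t_j\in\{a,b\}.\tag{2}$$
Here $t_j^{\epsilon_j}$ is the section of $s_j^{\epsilon_j}$ at the letter $s_{j-1}^{\epsilon_{j-1}}\cdots s_1^{\epsilon_1}\cdot x$.

Now let $F$ act on words starting at level $i$ through $s\mapsto s_i$, and write $g_i$ for the action of $g$. Then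
$$g_i(xu)=(g\cdot x)\,(g|_x)_{i+1}(u)\qquad(g\in F,\ x\in X_i).\tag{3}$$
For $g=s$ this is the definition of $s_i$. For $g=s^{-1}$, let $x=s^{-1}\cdot y$. Since $s_i(xv)=y\,(s|_x)_{i+1}(v)$, we get $s_i^{-1}(yu)=x\,((s|_x)^{-1})_{i+1}(u)$, and $(s|_x)^{-1}=s^{-1}|_y$ by (1). If (3) holds for $g$ and $h$, then
$$(gh)_i(xu)=g_i\big((h\cdot x)\,(h|_x)_{i+1}(u)\big)=(gh\cdot x)\,\big(g|_{h\cdot x}\,h|_x\big)_{i+1}(u),$$
which is (3) for $gh$ by (1).

One more consequence of (1): if every element of a subgroup $H\le F$ fixes the letter $x$, then $g\mapsto g|_x$ is a homomorphism $H\to F$.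

## The elements $ab^{-1}$ and $b^{-1}a$, and where their powers fail

We now look for elements whose sections are under control. Put
$$c=ab^{-1},\qquad d=b^{-1}a,\qquad M=K!,$$
and note that $d=b^{-1}cb$. By (2), $c|_x$ has the form $ts^{-1}$ and $d|_x$ the form $t^{-1}s$ with $s,t\in\{a,b\}$. With only two states there are very few such elements:
$$c|_x\in\{1,c,c^{-1}\},\qquad d|_x\in\{1,d,d^{-1}\}.\tag{4}$$
This is where two states matter.

In an admissible automaton the cycles of $c$ and of $d$ on $X_i$ have length at most $K$, so their lengths divide $M$. Hence $c^M$ and $d^M$ fix every letter, and by (1) and (4)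
$$c^M|_x\text{ is a power of }c,\qquad d^M|_x\text{ is a power of }d .\tag{5}$$

A sensible first hope is that $c^M$, or some larger power of $c$, is a relation. In the first machine of the lecture $c|_0=c|_1=1$, and $c^2$ is a relation. In the second machine
$$c|_0=c,\quad c|_1=1,\quad c\text{ swaps }0\text{ and }1,\qquad\text{so}\qquad c^2|_0=c|_1c|_0=c,\quad c^2|_1=c|_0c|_1=c .$$
The power $c^2$ fixes the first letter, but its section is $c$, with exponent $1$ instead of $2$, and $c$ moves the next letter. In general $c^M|_x=c^p$ with $|p|\le M$. The method works if $p=\pm M$, since then we may repeat the argument at the next level, and it works if $p=0$. It breaks when $0<|p|<M$: the section need no longer fix the letters of the next level. No larger power helps, because we proved that in the second machine $c$ has infinite order.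

To keep the good feature, namely fixing all letters, let
$$R=\text{the normal closure of }c^M\text{ in }F.$$
The elements of $F$ fixing all letters of $X_i$ form a normal subgroup containing $c^M$. Hence *every element of $R$ fixes every letter at every level of every admissible automaton*, and for each $x\in X_i$ the map $R\to F$, $g\mapsto g|_x$, is a homomorphism. Also $d^M=b^{-1}c^Mb\in R$. Note that $R$ depends only on $K$.

The following reduction says what remains to be found.

**Lemma 1.** Let $W\subseteq R\setminus\{1\}$ be such that in an admissible automaton $A$, for all $w\in W$, all levels $i$ and all $x\in X_i$,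
$$w|_x\in W\cup\{1\}.$$
Then $w_i(v)=v$ for all $w\in W$, all $i\ge1$ and all words $v$ starting at level $i$.

*Proof.* We use induction on the length of $v$, simultaneously for all $i$ and all $w$. The empty word is fixed. Let $v=xu$ with $x\in X_i$. As $w\in R$, it fixes $x$, and (3) gives $w_i(xu)=x\,(w|_x)_{i+1}(u)$. If $w|_x=1$, this is $xu$. If $w|_x\in W$, then $(w|_x)_{i+1}(u)=u$ by induction, and again we get $xu$. $\square$

So we need a nonempty set $W$ depending only on $K$ that has this closure property for every admissible automaton. The exponent $p$ above suggests two opposite behaviors, "no shortening" and "shortening", and we treat them separately.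

**Definition.** An $F$-orbit $O\subseteq X_i$ is *regular* if $c|_y\ne1$ and $d|_y\ne1$ for all $y\in O$. Otherwise it is *irregular*.

There is a way to read this off the automaton. By (1), $c|_{b\cdot z}=a|_z\,(b|_z)^{-1}$, so the first condition says that $a$ and $b$ lead to different states after reading any given letter $z\in O$. Likewise $d|_x=(b|_z)^{-1}a|_x$ where $b\cdot z=a\cdot x$. So the second condition says that whenever $a$ at $x$ and $b$ at $z$ output the same letter, they lead to different states. In both opening machines the only orbit is $\{0,1\}$ and it is irregular, because $c|_1=1$. For a regular example, let $a$ swap $0,1$ and let $b$ fix them, with $a|_x=b$ and $b|_x=a$ for both letters. Then $c|_x=ba^{-1}=c^{-1}$ and $d|_x=a^{-1}b=d^{-1}$. Here $c^2|_x=c^{-2}$, so $W=\{c^2,c^{-2}\}$ satisfies Lemma 1 for this Mealy automaton, with $K=2$. A finite set whose members are permuted by taking sections is what we shall find in general for regular orbits.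

## Regular orbits: sections preserve length

Let
$$\ell=8M+2K+6,\qquad E=\{e\in R:\ e\ne1,\ |e|\le\ell\}.$$
The set $E$ is finite, depends only on $K$, and contains $c^M$, since $|c^M|=2M$. The value of $\ell$ will be explained in the next section; for regular orbits any bound would do.

**Lemma 2.** Let $x\in X_i$ lie in a regular orbit. Then $\phi:R\to F$, $\phi(g)=g|_x$, is an injective homomorphism with $\phi(R)\subseteq R$, and $\phi$ restricts to a bijection $E\to E$.

*Proof.* **Step 1: sections in a regular orbit keep the length.** The aim is to show $|g|_y|=|g|$ for all $g\in F$ and all $y$ in the orbit $O$ of $x$. Write $g=s_n^{\epsilon_n}\cdots s_1^{\epsilon_1}$ as a reduced word, and let $g|_y=t_n^{\epsilon_n}\cdots t_1^{\epsilon_1}$ as in (2). We must see that no two neighbors in the second word cancel. Neighbors $j,j+1$ can cancel only if $\epsilon_{j+1}=-\epsilon_j$. In that case $s_{j+1}\ne s_j$, because $g$ is reduced. The possible products are then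
$$ab^{-1}=c,\quad ba^{-1}=c^{-1},\quad b^{-1}a=d,\quad a^{-1}b=d^{-1},$$
so $s_{j+1}^{\epsilon_{j+1}}s_j^{\epsilon_j}\in\{c^{\pm1},d^{\pm1}\}$. By (1), $t_{j+1}^{\epsilon_{j+1}}t_j^{\epsilon_j}$ is the section of this element at $z=s_{j-1}^{\epsilon_{j-1}}\cdots s_1^{\epsilon_1}\cdot y\in O$. Sections of $c$ and $d$ at points of $O$ are nontrivial by regularity. So are those of the inverses, since $c^{-1}|_z=(c|_{c^{-1}\cdot z})^{-1}$ and $d^{-1}|_z=(d|_{d^{-1}\cdot z})^{-1}$ with $c^{-1}\cdot z,\,d^{-1}\cdot z\in O$. Hence there is no cancellation, the word $t_n^{\epsilon_n}\cdots t_1^{\epsilon_1}$ is reduced, and $|g|_y|=n=|g|$.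

**Step 2: $\phi$ is injective.** We know that $\phi$ is a homomorphism on $R$. By Step 1 it preserves length, so its kernel is trivial.

**Step 3: $\phi$ maps $R$ into $R$.** Since $R$ is generated by the conjugates $gc^Mg^{-1}$ with $g\in F$, it suffices to treat these. For $y\in O$, $c^M|_y$ is a power of $c$ by (5), and its length is $2M$ by Step 1. As $|c^p|=2|p|$, we get $c^M|_y=c^{\pm M}$. Now put $y=g^{-1}\cdot x$. Since $c^M$ fixes $y$ and $g^{-1}|_x=g^{-1}|_{g\cdot y}=(g|_y)^{-1}$, (1) gives
$$(gc^Mg^{-1})|_x=g|_y\;(c^M|_y)\;(g|_y)^{-1}\in R .$$

**Step 4: $\phi$ permutes $E$.** If $e\in E$, then $\phi(e)\in R$, $\phi(e)\ne1$ and $|\phi(e)|=|e|\le\ell$, so $\phi(e)\in E$. An injective map of a finite set into itself is a bijection. $\square$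

## Irregular orbits: a short element with trivial section

At an irregular orbit we want something stronger: an element of $R\setminus\{1\}$ whose section at $x$ is trivial. The idea is that if $c|_y=1$, then conjugation by $c$ disappears when we take the section at $y$. Two different conjugates of powers of $d$ then both become powers of $d$, and their commutator dies.

Look at the second machine with $K=2$, $M=2$. There $c|_1=1$, $c|_0=c$, $d|_0=(b|_1)^{-1}a|_0=1$ and $d|_1=(b|_0)^{-1}a|_1=d$, and both $c$ and $d$ swap the letters. At the letter $1$ we find $d^2|_1=d|_0d|_1=d$ and $(c^{-1}d^2c)|_1=d^2|_0=d|_1d|_0=d$, so the section of $[d^2,c^{-1}d^2c]$ at $1$ is $[d,d]=1$. At the letter $0$, however, $d^2|_0=d$ but $(c^{-1}d^2c)|_0=(c|_0)^{-1}\,d^2|_1\,c|_0=c^{-1}dc$, and the section is $[d,c^{-1}dc]$. This is nontrivial, and it is not even in $R$. To see this, note that $F$ is free on $b,c$ because $a=cb$, so $F/R$ is the free product of $\langle b\rangle\cong\mathbb Z$ and $\langle c\rangle\cong\mathbb Z/2$. In $F/R$ both $c$ and $d=b^{-1}cb$ have order $2$, so $[d,c^{-1}dc]$ becomes $d\cdot cdc\cdot d\cdot cdc=(dc)^4=(b^{-1}cbc)^4\ne1$.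 So the element that dies depends on the letter. For the other letters of the orbit we first move to a good letter, at the cost of a conjugation.

**Lemma 3.** Let $x\in X_i$ lie in an irregular orbit $O$. Then there is $e\in E$ with $e|_x=1$.

*Proof.* Choose $y\in O$ with $c|_y=1$ or $d|_y=1$. A shortest path from $x$ to $y$ using the permutations $a^{\pm1},b^{\pm1}$ visits distinct points of $O$. As $|O|\le K$, there is $g\in F$ with $g\cdot x=y$ and $|g|\le K-1$. Put
$$e_0=[d^M,\,c^{-1}d^Mc]\ \text{ if }c|_y=1,\qquad e_0=[c^M,\,d^{-1}c^Md]\ \text{ otherwise, so that }d|_y=1 .$$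
In both cases $e_0\in R$.

**Step 1: $e_0|_y=1$.** In the first case, since $d^M$ fixes $c\cdot y$,
$$(c^{-1}d^Mc)|_y=(c|_y)^{-1}\,(d^M|_{c\cdot y})\,(c|_y)=d^M|_{c\cdot y},$$
which is a power of $d$ by (5). So is $d^M|_y$. Both elements lie in $R$, on which taking sections at $y$ is a homomorphism. Hence $e_0|_y$ is the commutator of two powers of $d$, which is $1$. In the second case, in the same way, $(d^{-1}c^Md)|_y=(d|_y)^{-1}(c^M|_{d\cdot y})(d|_y)=c^M|_{d\cdot y}$ is a power of $c$, so is $c^M|_y$, and $e_0|_y=1$.

**Step 2: $e_0\ne1$.** We must check that the two elements in the commutator do not commute. In the first case $c^{-1}d^Mc=ba^{-1}(b^{-1}a)^Mab^{-1}$ is reduced, and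
$$d^M\cdot c^{-1}d^Mc=(b^{-1}a)^M\,ba^{-1}(b^{-1}a)^M\,ab^{-1},\qquad c^{-1}d^Mc\cdot d^M=ba^{-1}(b^{-1}a)^M\,ab^{-1}(b^{-1}a)^M .$$
Both words are reduced. At the joints one reads $a\,b$, $a^{-1}b^{-1}$ and $a\,a$ in the first word, and $a^{-1}b^{-1}$, $a\,a$ and $b^{-1}b^{-1}$ in the second. They begin with $b^{-1}$ and $b$, so they are different elements of $F$. In the second case $d^{-1}c^Md=a^{-1}b(ab^{-1})^Mb^{-1}a$ is reduced, and the two products are
$$(ab^{-1})^M\,a^{-1}b(ab^{-1})^M\,b^{-1}a,\qquad a^{-1}b(ab^{-1})^M\,b^{-1}a(ab^{-1})^M .$$
Both are reduced (joints $b^{-1}a^{-1}$, $b\,a$, $b^{-1}b^{-1}$ in the first and $b\,a$, $b^{-1}b^{-1}$, $a\,a$ in the second), and they begin with $a$ and $a^{-1}$.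

**Step 3: transport from $y$ to $x$.** Let $e=g^{-1}e_0g$. Then $e\in R$ and $e\ne1$. For the length, $|c^M|=|d^M|=2M$ and the conjugates inside the commutator have length $2M+4$, so
$$|e|\le2(K-1)+2\cdot2M+2(2M+4)=8M+2K+6=\ell .$$
Hence $e\in E$; this computation is the reason for the choice of $\ell$. Finally, since $e_0$ fixes $y$, (1) gives $e|_x=(g|_x)^{-1}\,(e_0|_y)\,(g|_x)=1$. $\square$

## One word that dies as soon as one element of $E$ dies

At each letter, then, one of two things happens. Either the section map $\phi$ kills at least one element of $E$, and we do not know which, or it is injective on $R$ and permutes $E$. We want a nontrivial word built from *all* elements of $E$ that is killed as soon as one of them is. Iterated commutators have this property: a commutator dies if one of its entries does. One obstacle is that the iterated commutator might itself be $1$, for example if two consecutive entries commute. The remedy is to skip an entry when it commutes with what we have so far. We must then make sure that skipped entries still do their job.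

**Definition.** For a sequence $(e_1,\dots,e_r)$ of nontrivial elements of $R$ put $u_1=e_1$,
$$u_{k+1}=\begin{cases}[u_k,e_{k+1}]&\text{if }u_k,e_{k+1}\text{ do not commute},\\ u_k&\text{if they commute,}\end{cases}\qquad w(e_1,\dots,e_r)=u_r .$$
All $u_k$ lie in $R$, and all $u_k\ne1$, by induction on $k$.

For example, with $K=2$ and $M=2$ the sequence $(c^2,c^4,d^2)$ gives $u_1=c^2$ and $u_2=c^2$ (the entry $c^4$ is skipped). Then $u_3=[c^2,d^2]$, because $c^2d^2$ and $d^2c^2$ are reduced words beginning with $a$ and $b^{-1}$. Suppose a homomorphism $\phi:R\to F$ kills the skipped entry $c^4$. Then $\phi(c^2)^2=1$, so $\phi(c^2)=1$ because $F$ is torsion-free, and $u_3$ is killed after all.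

**Lemma 4.** Let $\phi:R\to F$ be a homomorphism and let $e_1,\dots,e_r\in R\setminus\{1\}$.

(i) If $\phi(e_k)=1$ for some $k$, then $\phi(w(e_1,\dots,e_r))=1$.

(ii) If $\phi$ is injective and $\phi(R)\subseteq R$, then $\phi(w(e_1,\dots,e_r))=w(\phi(e_1),\dots,\phi(e_r))$.

*Proof.* (i) If $\phi(u_k)=1$, then $\phi(u_j)=1$ for all $j\ge k$, since each $u_{j+1}$ is $u_j$ or a commutator with $u_j$. So it suffices to show $\phi(u_k)=1$. If $k=1$, then $u_1=e_1$. If $u_k=[u_{k-1},e_k]$, then $\phi(u_k)=[\phi(u_{k-1}),1]=1$. There remains the case $u_k=u_{k-1}$, where $u_{k-1}$ and $e_k$ commute. They are nontrivial elements of a free group, so $u_{k-1}=z^p$ and $e_k=z^q$ for some $z\in F$ and $p,q\ne0$. Hence $u_{k-1}^q=e_k^p$, and this is an equation inside $R$, so $\phi(u_{k-1})^q=\phi(e_k)^p=1$. As $F$ is torsion-free, $\phi(u_{k-1})=1$, that is, $\phi(u_k)=1$.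

(ii) The elements $\phi(e_k)$ are nontrivial and lie in $R$, so the right-hand side is defined. An injective homomorphism sends commuting pairs to commuting pairs and non-commuting pairs to non-commuting pairs. So the recursions for $(e_1,\dots,e_r)$ and for $(\phi(e_1),\dots,\phi(e_r))$ follow the same cases at every stage, and $\phi$ carries each $u_k$ of the first to the $u_k$ of the second. $\square$

## All orderings of $E$: proof of Theorem 1 and Theorem 2(1)

One point is left. The word $w(e_1,\dots,e_r)$ depends on the order of the entries, and at a regular orbit $\phi$ permutes $E$ in a way we do not control. So we use all orders at once.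

**Step 1: the set $W$.** Let $r=|E|$, and let $W$ be the finite set of all $w(e_1,\dots,e_r)$, where $(e_1,\dots,e_r)$ runs over all orderings of $E$. Then $W$ is nonempty, $W\subseteq R\setminus\{1\}$, and $W$ depends only on $K$.

**Step 2: $W$ satisfies the hypothesis of Lemma 1 for every admissible automaton.** Let $w=w(e_1,\dots,e_r)\in W$, let $x\in X_i$, and let $\phi:R\to F$ be the homomorphism $g\mapsto g|_x$.

If the orbit of $x$ is irregular, then $\phi(e)=1$ for some $e\in E$ by Lemma 3. This $e$ occurs among $e_1,\dots,e_r$, so $w|_x=\phi(w)=1$ by Lemma 4(i).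

If the orbit of $x$ is regular, then by Lemma 2 $\phi$ is injective, maps $R$ into $R$, and permutes $E$. So $(\phi(e_1),\dots,\phi(e_r))$ is again an ordering of $E$, and Lemma 4(ii) gives
$$w|_x=\phi(w)=w(\phi(e_1),\dots,\phi(e_r))\in W .$$

**Step 3: the relation.** By Lemma 1 every $w\in W$ acts trivially on all words at all levels. Take any $w_K\in W$ and level $i=1$. Then $w_K\ne1$ in $F$, while $w_K(\tilde a,\tilde b)=1$ in $G(A)$, for every admissible automaton. This is the existence of $w_K$ in Theorem 1, in the wider range of Theorem 2(1).

**Step 4: $G(A)$ is not a non-abelian free group.** The aim is to exclude that $G(A)$ is free on generators other than $\tilde a,\tilde b$. Suppose $G(A)$ is a non-abelian free group. It is generated by two elements, so by abelianization its rank is at most $2$, hence exactly $2$, since it is non-abelian. The epimorphism $F\to G(A)$ with $a\mapsto\tilde a$, $b\mapsto\tilde b$ is then a surjection between free groups of rank $2$. By the Hopfian property it is an isomorphism. But it sends $w_K\ne1$ to $1$, a contradiction. This proves Theorem 1 and Theorem 2(1). $\blacksquare$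

## Length bounds, unbounded alphabets, and the number of states

For the remaining parts we need the opposite of a relation: a small alphabet on which a given word moves a letter.

**Detecting a word.** Let $1\ne w=s_n^{\epsilon_n}\cdots s_1^{\epsilon_1}\in F$ be reduced, let $Y$ be a finite set, and let $y_0,\dots,y_n\in Y$ be distinct. We claim:
$$\text{there is an action of }F\text{ on }Y\text{ with }w\cdot y_0=y_n\ne y_0 .\tag{6}$$
We want the $l$-th letter of $w$ to move $y_{l-1}$ to $y_l$. So for $l=1,\dots,n$ prescribe $s_l(y_{l-1})=y_l$ if $\epsilon_l=1$, and $s_l(y_l)=y_{l-1}$ if $\epsilon_l=-1$. The point $y_l$ occurs only in the prescriptions $l$ and $l+1$, so any conflict comes from these two and concerns one generator, $s_l=s_{l+1}$. Two prescribed images of $y_l$ require $\epsilon_l=-1$ and $\epsilon_{l+1}=1$; two prescribed preimages of $y_l$ require $\epsilon_l=1$ and $\epsilon_{l+1}=-1$. In both cases $s_l=s_{l+1}$ and $\epsilon_{l+1}=-\epsilon_l$, which contradicts reducedness. So each of $a,b$ is given as a partial injection of $Y$. Since $Y$ is finite, each extends to a permutation of $Y$, and these permutations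 give the action.

For instance, $w=ab$ has $s_1=b$, $s_2=a$. On $Y=\{y_0,y_1,y_2\}$ let $b$ swap $y_0,y_1$ and let $a$ swap $y_1,y_2$; then $w\cdot y_0=a(b(y_0))=a(y_1)=y_2$.

**Proof of Theorem 2(2).** *Lower bound.* We show that no word of length between $1$ and $K-1$ can serve as $w_K$. If $1\le|w|\le K-1$, apply (6) with $|Y|=|w|+1\le K$. Take the Mealy automaton with alphabet $Y$, these permutations as output functions, and $\varphi(s,x)=s$. It has at most $K$ letters, and $w$ moves the one-letter word $y_0$. So $w$ is not a relation there, and $L(K)\ge K$.

*Upper bound.* We estimate the length of the elements of $W$. There are $4\cdot3^{k-1}$ reduced words of length $k\ge1$, so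
$$r=|E|\le4(1+3+\cdots+3^{\ell-1})=2(3^\ell-1).$$
In the recursion $|u_1|\le\ell$ and $|u_{k+1}|\le2|u_k|+2\ell$, hence $|u_{k+1}|+2\ell\le2(|u_k|+2\ell)$. By induction $|u_r|+2\ell\le3\ell\cdot2^{r-1}$, so
$$|u_r|\le3\ell\cdot2^{r-1}\le3\ell\cdot2^{\,2\cdot3^\ell}.$$
Since $w_K=u_r$ satisfies Theorem 1, this bounds $L(K)$. $\square$

**Proof of Theorem 2(3).** If $\sup_ik_i<\infty$, no such automaton exists, by Theorem 1. Now let $\sup_ik_i=\infty$. The plan is to give every nontrivial word its own level at which it moves a letter.

Enumerate $F\setminus\{1\}=\{w_1,w_2,\dots\}$ and choose $i_1<i_2<\cdots$ with $k_{i_j}\ge|w_j|+2$. This is possible because infinitely many $k_i$ exceed any given bound. Let $|X_i|=k_i$, choose a letter $*_i\in X_i$ at each level, and put $\varphi_i(s,x)=s$ for all $i,s,x$. If $i\notin\{i_1,i_2,\dots\}$, let $\psi_i(s,x)=x$. If $i=i_j$, let $\psi_i(a,\cdot)$ and $\psi_i(b,\cdot)$ fix $*_i$ and act on $Y=X_i\setminus\{*_i\}$ as in (6) for $w=w_j$. The set $Y$ has at least $|w_j|+1$ elements, as needed.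

Since states never change, $g|_x=g$ for all $g$ and $x$, and all letters $*_i$ are fixed by $F$. So by (3) the word $w_j$ maps
$$*_1*_2\cdots*_{i_j-1}\,y_0\quad\text{to}\quad *_1*_2\cdots*_{i_j-1}\,(w_j\cdot y_0),$$
and this is a different word because $w_j\cdot y_0\ne y_0$. Hence no $w_j$ is a relation. So $\tilde a,\tilde b$ freely generate $G(A)$, which is a non-abelian free group of rank $2$. $\square$

**Proof of Theorem 2(4).** For $n=1$ the group $G(A)$ is cyclic, hence not a non-abelian free group. For $n=2$ apply Theorem 1 with $K=\sup_i|X_i|$. For $n\ge3$ the second result quoted with the problem gives an $n$-state Mealy automaton over the binary alphabet that generates $F_n$, and a constant alphabet is bounded. $\blacksquare$
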